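\title{Tur\'an numbers of expansions and triangles in random geometric graphs on the hypercube}

\begin{abstract}
The expansion $F^+$ of a graph $F$ is the $3$-uniform hypergraph obtained by adding one new vertex to each edge of $F$. Mubayi and Verstra\"ete showed that $\mathrm{ex}(n,F^+)=O(n^2)$ whenever $\mathrm{ex}(n,F)=O(n^{\phi})$, where $\phi$ is the golden ratio, and it was conjectured that $\mathrm{ex}(n,F)=O(n^{5/3})$ suffices. We disprove the conjecture: there is a bipartite graph $F$ with $\mathrm{ex}(n,F)=O(n^{5/3})$, and even $\mathrm{ex}(n,F)=o(n^{5/3})$, such that $\mathrm{ex}(n,F^+)\ge n^{2.002}$ for all large $n$. The hypergraph is formed by the triangles of a random geometric graph on the hypercube $\{\pm1\}^D$ with $D=\Theta(\log n)$, whose positive correlations raise the number of triangles more than they help it contain $F$. The same construction works for $k$-uniform expansions. In the other direction, $\mathrm{ex}(n,F)=O(n^{5/3})$ always implies $\mathrm{ex}(n,F^+)=O(n^{19/9})$.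
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{$k$-graph} is a $k$-uniform hypergraph, and a graph is a $2$-graph. A $k$-graph is \emph{$\mathcal F$-free} if it has no subhypergraph, induced or not, isomorphic to the $k$-graph $\mathcal F$. The \emph{Tur\'an number} $\mathrm{ex}(n,\mathcal F)$ is the maximum number of edges of an $\mathcal F$-free $k$-graph on $n$ vertices. The \emph{expansion} $F^+$ of a graph $F$ is the $3$-graph obtained by replacing each edge $uv$ of $F$ by a triple $\{u,v,w_{uv}\}$, where the vertices $w_{uv}$ are distinct and do not belong to $V(F)$. For example, $C_\ell^+$ is the loose cycle of length $\ell$. The question is how $\mathrm{ex}(n,F)$ controls $\mathrm{ex}(n,F^+)$.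

The order $n^2$ is the natural floor. Suppose that $F$ is not a subgraph of a star. Then $F$ has at least two edges and no vertex lies in all of them; since each $w_{uv}$ lies in only one triple, no vertex of $F^+$ lies in all triples. The $\binom{n-1}{2}$ triples through a fixed vertex therefore form an $F^+$-free $3$-graph. So one asks how sparse $F$-free graphs must be for this floor to be the truth. Mubayi and Verstra\"ete proved that $\mathrm{ex}(n,F)=O(n^{\phi})$, where $\phi=1.61\ldots$ is the golden ratio, implies $\mathrm{ex}(n,F^+)=O(n^2)$, a bound that is tight for every $F$ that is not a subgraph of a star. The following is Conjecture~5.1 of \cite{PCMI}.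

\begin{quote}
\textbf{Conjecture.} \emph{If $F$ is a graph with $\mathrm{ex}(n,F)=O(n^{5/3})$, then $\mathrm{ex}(n,F^+)=O(n^2)$.}
\end{quote}

We show that this is false, by a power of $n$. To see where the exponents $\phi$ and $5/3$ come from, one first translates the problem into a problem about graphs. Let $\mathrm{ex}(n,K_k,F)$ be the maximum number of copies of $K_k$ in an $F$-free graph on $n$ vertices.

\begin{theorem}\label{thm:upper}
If $\mathrm{ex}(n,F)=O(n^\alpha)$ with $1\le\alpha<2$, then
\[
\mathrm{ex}(n,K_3,F)\le\mathrm{ex}(n,F^+)\le\mathrm{ex}(n,K_3,F)+O(n^2)=O\bigl(n^2+n^{1+\alpha(\alpha-1)}\bigr).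
\]
\end{theorem}

Thus $\mathrm{ex}(n,F^+)=O(n^2)$ holds exactly when $F$-free graphs have $O(n^2)$ triangles. The exponent $1+\alpha(\alpha-1)$ is a worst-case count: there are $n$ vertices, and a neighborhood of size $n^{\alpha-1}$ spans at most about $(n^{\alpha-1})^{\alpha}$ edges. It is at most $2$ for $1\le\alpha\le\phi$, because $\phi(\phi-1)=1$, and this recovers the theorem of Mubayi and Verstra\"ete. The exponent $5/3$ comes from a typical-case count. A graph with $n^\alpha$ edges has density about $p=n^{\alpha-2}$, and if its edges were independent it would have about $n^3p^3=n^{3\alpha-3}$ triangles; this equals $n^2$ at $\alpha=5/3$. The conjecture is what one would guess if $F$-free graphs could not have many more triangles than a random graph of the largest admissible density. Our counterexample is an $F$-free graph that does.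

For integers $m\ge s\ge2$ let $F_{m,s}$ be the incidence graph of the complete $s$-graph on $[m]=\{1,\dots,m\}$: the bipartite graph with parts $A=[m]$ and $B=\binom{[m]}{s}$, in which each $s$-set $T\in B$ is joined to its $s$ elements. Put $F_m=F_{m,3}$.

\begin{theorem}\label{thm:main}
\leavevmode
\begin{itemize}
\item[(a)] $\mathrm{ex}(n,F_m)=O_m(n^{5/3})$ for every $m\ge3$.
\item[(b)] For every sufficiently large fixed $m$, we have $\mathrm{ex}(n,F_m^+)\ge\mathrm{ex}(n,K_3,F_m)\ge n^{2.002}$ for all large $n$.
\end{itemize}
\end{theorem}

Strengthening the hypothesis of the conjecture from $O$ to $o$ does not rescue it. The next statement uses a theorem of Sudakov and Tomon \cite{ST}, which nothing else in the paper depends on.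

\begin{corollary}\label{cor:little}
For every sufficiently large fixed $m$, we have $\mathrm{ex}(n,F_m)=o(n^{5/3})$ and $\mathrm{ex}(n,F_m^+)\ge n^{2.002}$ for all large $n$.
\end{corollary}

The construction is not tied to triangles. For $k\ge3$ let $F^{(k)+}$ be the $k$-uniform expansion of $F$, in which each edge receives $k-2$ new vertices, all distinct, so that $F^{(3)+}=F^+$. A graph with $n^{2-1/s}$ edges has density about $n^{-1/s}$, and the typical-case count gives $n^{k-\binom k2/s}$ copies of $K_k$. This count can always be beaten by a power of $n$.

\begin{theorem}\label{thm:general}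
Let $k\ge3$, $s\ge2$ and $k-\binom k2/s\ge0$. There are $\varepsilon>0$ and $m$ such that $F=F_{m,s}$ satisfies $\mathrm{ex}(n,F)=O(n^{2-1/s})$ and, for all large $n$,
\[
\mathrm{ex}(n,F^{(k)+})\ge\mathrm{ex}(n,K_k,F)\ge n^{k-\binom k2/s+\varepsilon}.
\]
In particular, taking $s=\binom k2$, for every $k\ge3$ there are a graph $F$ and $\varepsilon>0$ with $\mathrm{ex}(n,F)=O\bigl(n^{2-1/\binom k2}\bigr)$ and $\mathrm{ex}(n,F^{(k)+})\ge n^{k-1+\varepsilon}$ for all large $n$.
\end{theorem}

The order $n^{k-1}$ in the last statement is the $k$-uniform floor, given by all $k$-sets through a fixed vertex. The case $k=s=3$ already refutes the conjecture; Theorem~\ref{thm:main} makes $\varepsilon$ explicit.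

Under the hypothesis of the conjecture, Theorem~\ref{thm:upper} with $\alpha=5/3$ gives $\mathrm{ex}(n,F^+)=O(n^{19/9})$, while by Theorem~\ref{thm:main} the bound $O(n^{2.002-\varepsilon})$ can fail for every $\varepsilon>0$. We do not determine the optimal exponent between $2.002$ and $19/9$, and the constant $2.002$ has not been optimized. Nor do we determine the supremum of those $\alpha$ for which $\mathrm{ex}(n,F)=O(n^\alpha)$ forces $\mathrm{ex}(n,F^+)=O(n^2)$; it lies in $[\phi,5/3]$.

Section~\ref{sec:cliques} passes from expansions to cliques and proves Theorem~\ref{thm:upper}. Section~\ref{sec:drc} bounds $\mathrm{ex}(n,F_{m,s})$. Section~\ref{sec:idea} defines the random graph and works out the case of triangles by hand. Sections~\ref{sec:many} and~\ref{sec:free} show, for general $k$ and $s$, that the graph has many cliques and no $F_{m,s}$, and Section~\ref{sec:param} chooses the parameters.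

\section{From expansions to cliques}\label{sec:cliques}

\begin{lemma}\label{lem:lower}
For every graph $F$ and every $k\ge3$ we have $\mathrm{ex}(n,F^{(k)+})\ge\mathrm{ex}(n,K_k,F)$.
\end{lemma}

\begin{proof}
Let $G$ be an $F$-free graph on $n$ vertices with $\mathrm{ex}(n,K_k,F)$ copies of $K_k$, and let $H$ be the $k$-graph on $V(G)$ whose edges are the vertex sets of these copies. A copy of $F^{(k)+}$ in $H$ gives an injective map $\psi\colon V(F)\to V(G)$ such that, for each edge $uv$ of $F$, the vertices $\psi(u)$ and $\psi(v)$ lie in a common edge of $H$. They are then adjacent in $G$, so $\psi$ embeds $F$ in $G$, a contradiction. Hence $H$ is $F^{(k)+}$-free.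
\end{proof}

For the converse, let $H$ be a $3$-graph. The \emph{codegree} of a pair of vertices is the number of edges of $H$ that contain it, and the \emph{shadow} of $H$ is the graph on $V(H)$ formed by the pairs of positive codegree. Every edge of $H$ is a triangle of the shadow. The shadow of an $F^+$-free $3$-graph need not be $F$-free, since a copy of $F$ lifts to a copy of $F^+$ only if distinct third vertices can be found. They can be found when all codegrees are large, and pairs of small codegree account for only $O(n^2)$ edges.

\begin{proof}[Proof of Theorem~\ref{thm:upper}]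
The first inequality is Lemma~\ref{lem:lower}.

\emph{Second inequality.} Let $H$ be an $F^+$-free $3$-graph on $n$ vertices and let $q=|V(F)|+|E(F)|$. While some pair has codegree in $[1,q-1]$ in the current $3$-graph, delete all edges that contain this pair. A treated pair has codegree $0$ from then on, so each pair is treated at most once and at most $q\binom n2$ edges are deleted. In the remaining $3$-graph $H'$ every pair of the shadow has codegree at least $q$. Suppose that the shadow of $H'$ contains a copy of $F$. Go through the edges $uv$ of this copy one at a time. There are at least $q$ vertices $w$ with $\{u,v,w\}\in H'$, and fewer than $q$ vertices belong to the copy or were chosen earlier, so a new vertex $w_{uv}$ is available. This yields $F^+\subset H'$, a contradiction. So the shadow of $H'$ is $F$-free and $H'$ has at most $\mathrm{ex}(n,K_3,F)$ edges.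

\emph{Counting triangles.} Choose $C$ with $\mathrm{ex}(N,F)\le CN^\alpha$ for all $N\ge1$, and let $G$ be an $F$-free graph on $n$ vertices. A subgraph of $G$ on $N\le n$ vertices has average degree at most $2CN^{\alpha-1}\le\Delta:=2Cn^{\alpha-1}$; this is where $\alpha\ge1$ is used. So every subgraph has a vertex of degree at most $\Delta$. Removing such vertices one by one orders $V(G)$ so that each vertex has at most $\Delta$ later neighbors. Count each triangle at its first vertex $v$: the other two vertices form an edge among the later neighbors of $v$. These neighbors span an $F$-free graph on at most $\Delta$ vertices, hence at most $C\Delta^\alpha$ edges. The number of triangles is at most $Cn\Delta^\alpha=O(n^{1+\alpha(\alpha-1)})$.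
\end{proof}

\section{The Tur\'an number of the incidence graphs}\label{sec:drc}

The bound in Theorem~\ref{thm:main}(a) is due to F\"uredi and to Alon, Krivelevich and Sudakov. We give the proof by dependent random choice, for general $s$. To embed $F_{m,s}$ it suffices to find $m$ vertices all of whose $s$-subsets have many common neighbors. The common neighborhood of a few random vertices is a good place to look, because a set with few common neighbors is unlikely to lie in it.

\begin{proposition}\label{prop:drc}
For all $m\ge s\ge2$ we have $\mathrm{ex}(n,F_{m,s})=O_{m,s}(n^{2-1/s})$.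
\end{proposition}

\begin{proof}
Let $h=|V(F_{m,s})|=m+\binom ms$ and choose $C$ with $C^s\ge m+h^s$. Let $G$ have $n$ vertices and at least $Cn^{2-1/s}$ edges, so that its average degree satisfies $d\ge2Cn^{1-1/s}$. Pick vertices $v_1,\dots,v_s$ uniformly and independently, with repetition, and let $U$ be the set of vertices adjacent to all of them. A vertex $u$ lies in $U$ with probability $(d(u)/n)^s$, so by convexity of $y\mapsto y^s$,
\[
\mathbb E|U|=\sum_u\Bigl(\frac{d(u)}n\Bigr)^s\ge n\Bigl(\frac dn\Bigr)^s=\frac{d^s}{n^{s-1}}\ge(2C)^s .
\]
Call an $s$-set of vertices \emph{poor} if it has fewer than $h$ common neighbors. A set lies in $U$ exactly when every $v_i$ is one of its common neighbors, which for a poor set has probability at most $(h/n)^s$. So the expected number of poor $s$-sets in $U$ is at most $\binom ns(h/n)^s\le h^s/s!$. Since $(2C)^s-h^s/s!\ge m$, there is a choice of $v_1,\dots,v_s$ for which $|U|$ exceeds the number of poor $s$-sets in $U$ by at least $m$. Delete one vertex from each poor $s$-set; at least $m$ vertices of $U$ remain, and they contain no poor $s$-set. Embed $A$ in $m$ of them, and embed the vertices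 $T\in B$ one at a time: the image of $T\subset A$ has at least $h$ common neighbors, and fewer than $h$ vertices have been used. Thus $F_{m,s}\subset G$.
\end{proof}

The case $s=3$ is Theorem~\ref{thm:main}(a).

\begin{proof}[Proof of Corollary~\ref{cor:little}, given Theorem~\ref{thm:main}(b)]
The theorem of Sudakov and Tomon \cite{ST} states: if $H$ is a $K_{t,t}$-free bipartite graph in which every vertex of one part has degree at most $t$, then $\mathrm{ex}(n,H)=o(n^{2-1/t})$. In $F_m$ all vertices of $B$ have degree $3$. A copy of $K_{3,3}$ in $F_m$ would have one of its sides in $B$, and the three vertices of that side would each have the other side as their whole neighborhood; they would be the same triple. So $F_m$ is $K_{3,3}$-free, and the theorem applies with $t=3$.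
\end{proof}

\section{The construction and the case of triangles}\label{sec:idea}

By Lemma~\ref{lem:lower} it remains to construct $F_{m,s}$-free graphs with many cliques. This section explains the construction for $k=s=3$.

\subsection{Independent edges stop at $n^2$}

Let each pair of $[n]$ be an edge independently with probability $p=n^{-1/3-\varepsilon}$. The graph $F_m$ has $m+\binom m3$ vertices and $3\binom m3$ edges, so the expected number of its copies is at most
\[
n^{m}\,(np^3)^{\binom m3}=n^{m-3\varepsilon\binom m3},
\]
which tends to $0$ as soon as $3\varepsilon\binom m3>m$. Each vertex of $B$ contributes a factor $np^3=n^{-3\varepsilon}$, essentially the expected number of common neighbors of a triple, and the $\binom m3$ such factors outweigh the $n^m$ ways to place $A$. But the expected number of triangles is at most $n^3p^3=n^2\cdot np^3$. The quantity that must be small to exclude $F_m$ is also the ratio of the number of triangles to $n^2$. The cause is that a star $K_{1,3}$ and a triangle both have three edges and both appear with probability $p^3$. We need a random graph in which stars keep the probability $p^3$ and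 triangles become more likely by a power of $n$.

\subsection{The random geometric graph}

Fix reals $\tau\in(0,1)$ and $\lambda>0$. For an integer $D\ge1$ let $n_D=\lfloor e^{\lambda D}\rfloor$, let $x_1,\dots,x_{n_D}$ be independent uniform vectors in $\{\pm1\}^D$, and let $G_D$ be the graph on $[n_D]$ in which distinct $i,j$ are adjacent if and only if
\[
\langle x_i,x_j\rangle\ge\tau D .
\]
With this scaling a probability $e^{-cD}$ is a power of $n=n_D$, about $n^{-c/\lambda}$; we call $c$ the \emph{rate}. The choice of $n_D$ gives
\begin{equation}\label{eq:n}
n\le e^{\lambda D}<n+1 .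
\end{equation}

We shall use Hoeffding's inequality for sums of signs: if $x$ is uniform in $\{\pm1\}^D$, $v\in\mathbb R^D\setminus\{0\}$ and $y>0$, then
\begin{equation}\label{eq:hoeffding}
\Pr\bigl(\langle x,v\rangle\ge y\bigr)\le e^{-y^2/(2\|v\|^2)} .
\end{equation}
Indeed, $\cosh z\le e^{z^2/2}$ for real $z$, by comparing power series and using $(2j)!\ge2^jj!$. Hence $\mathbb E\,e^{\beta\langle x,v\rangle}=\prod_j\cosh(\beta v_j)\le e^{\beta^2\|v\|^2/2}$, and Markov's inequality with $\beta=y/\|v\|^2$ gives \eqref{eq:hoeffding}.

Let $p$ be the edge probability of $G_D$. By \eqref{eq:hoeffding} with $\|v\|^2=D$ and $y=\tau D$ we have $p\le e^{-\tau^2D/2}$. Stars behave as in the independent model: given the vector of the center, the edges to three further vertices are independent and each has probability $p$, because the law of $\langle x,y\rangle$ for uniform $y$ does not depend on $x\in\{\pm1\}^D$. So a star $K_{1,3}$ on given vertices has probability exactly $p^3\le e^{-\frac32\tau^2D}$.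

\subsection{One coordinate of a triangle}

Triangles behave differently, and the reason is visible in one coordinate. Let $P$ be the uniform measure on triples $(x,y,z)\in\{\pm1\}^3$. The products $xy$, $yz$, $zx$ are pairwise independent uniform signs, but $(xy)(yz)(zx)=1$: if two of them equal $1$, so does the third. A triangle requires the averages of all three products over the $D$ coordinates to be at least $\tau$, and we want a lower bound for the probability of this.

The standard tool is a change of measure. If $\mu$ is a probability measure with density $f>0$ with respect to a uniform measure $P$ on a finite set, its \emph{relative entropy} is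
\[
\mathrm{KL}(\mu\|P)=\mathbb E_\mu[\ln f]=\mathbb E_P[f\ln f],
\]
which is nonnegative by Jensen's inequality, since $f\mapsto f\ln f$ is convex and $\mathbb E_Pf=1$. An event that is typical when the $D$ coordinates are drawn from $\mu$ has rate at most about $\mathrm{KL}(\mu\|P)$ when they are drawn from $P$; Lemma~\ref{lem:clique} makes this precise. So we look for a measure of small entropy under which the three products have a prescribed mean $\sigma$. Only an upper bound on the rate is needed, so we may take the measure that is easiest to compute with: for $0<\sigma<1$ let $\mu_\sigma$ have density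
\[
f=1+u,\qquad u=\sigma(xy+yz+zx).
\]
The sum $xy+yz+zx$ equals $3$ at the two constant triples and $-1$ at the other six. So $f\in\{1+3\sigma,\,1-\sigma\}$ is positive, and
\[
\mathbb E_Pu=0,\qquad \mathbb E_Pu^2=\tfrac{9+3}4\sigma^2=3\sigma^2,\qquad \mathbb E_Pu^3=\tfrac{27-3}4\sigma^3=6\sigma^3,\qquad \mathbb E_Pu^4=\tfrac{81+3}4\sigma^4=21\sigma^4 .
\]
In particular $\mu_\sigma$ is a probability measure. The mean of $xy$ under $\mu_\sigma$ is $\mathbb E_P[xy]+\sigma\,\mathbb E_P[1+xz+yz]=\sigma$, and by symmetry the same holds for $yz$ and $zx$.

To bound the entropy, note that $\ln(1+u)\le u-\frac{u^2}2+\frac{u^3}3$ for all $u>-1$: the right side minus the left vanishes at $0$ and has derivative $1-u+u^2-\frac1{1+u}=\frac{u^3}{1+u}$, which has the sign of $u$. Multiplying by $1+u>0$ gives $(1+u)\ln(1+u)\le u+\frac{u^2}2-\frac{u^3}6+\frac{u^4}3$. Hence every density $f=1+u>0$ with $\mathbb E_Pu=0$ satisfies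
\begin{equation}\label{eq:KL}
\mathbb E_P[f\ln f]\le\tfrac12\mathbb E_Pu^2-\tfrac16\mathbb E_Pu^3+\tfrac13\mathbb E_Pu^4 .
\end{equation}
For our measure, writing $I_3(\sigma)=\mathrm{KL}(\mu_\sigma\|P)$,
\begin{equation}\label{eq:I3}
I_3(\sigma)\le\tfrac32\sigma^2-\sigma^3+7\sigma^4 .
\end{equation}
The quadratic term matches the rate $\frac32\tau^2$ of the star. The gain is the term $-\sigma^3$. It comes from the third moment, which would vanish if the three products were independent signs.

\subsection{The window for $\lambda$, and correlated triples}\label{sub:window}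

For small $\tau$ we can now choose $\lambda$ with
\[
\tfrac32\tau^2-\tau^3+7\tau^4<\lambda<\tfrac32\tau^2,
\]
for instance $\lambda=\frac32\tau^2-\frac12\tau^3$. The left inequality makes the triangle probability larger than $1/n$ by a power of $n$, so there are more than $n^2$ triangles by a power of $n$. The right inequality makes $np^3$ a negative power of $n$, so a typical triple has no common neighbor.

The difficulty is that a copy of $F_m$ need not use typical triples. The stars of $F_m$ share their leaves, so the union bound must be carried out conditionally on the $m$ vectors that represent $A$, and these may be correlated. Lemma~\ref{lem:common} bounds the probability that a new vertex is adjacent to three vectors with pairwise inner products at most $\rho D$, and the rate it gives is $\frac32\tau^2/(1+2\rho)$. For $\rho=\tau$ this is $\frac32\tau^2-3\tau^3+O(\tau^4)$, which is below the window, so the bound is of no use for the triangles of $G_D$ themselves. For $\rho\le\tau/6$ the rate is above $\lambda=\frac32\tau^2(1-\frac\tau3)$, since $1/(1+\frac\tau3)>1-\frac\tau3$.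

We cannot ask that all triples be this weakly correlated, since $G_D$ has edges. It is enough that every $m$-set contain a number of such triples that is superlinear in $m$: the other vertices of $B$ can be ignored, and the remaining factors still outweigh $n^m$. By Ramsey's theorem and averaging, this follows once there is no large set of vectors whose pairwise inner products all exceed $\rho D$. Lemma~\ref{lem:correlated} excludes such sets for $\rho=4\lambda<6\tau^2$. The two demands on $\rho$ are compatible because $6\tau^2\le\tau/6$ for small $\tau$. This is the second reason, after the need for $\tau^3>7\tau^4$, to take $\tau$ small.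

\section{Many cliques}\label{sec:many}

From now on $k\ge3$ and $s\ge2$ are fixed integers, and we write $a=\binom k2$ and $c=\binom k3$. Let $P$ be the uniform measure on $\{\pm1\}^k$. For $0<\sigma<2/k$ define on $\{\pm1\}^k$
\[
f_\sigma=1+u,\qquad u=\sigma\sum_{1\le i<j\le k}\xi_i\xi_j,\qquad I_k(\sigma)=\mathbb E_P[f_\sigma\ln f_\sigma].
\]
For $k=3$ this is the density of Section~\ref{sec:idea}.

\begin{lemma}\label{lem:entropy}
For $0<\sigma<2/k$ the function $f_\sigma$ is the positive density of a probability measure $\mu_\sigma$ under which each product $\xi_i\xi_j$ with $i<j$ has mean $\sigma$. The function $I_k$ is continuous and nonnegative on $(0,2/k)$, and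
\[
I_k(\sigma)\le\tfrac a2\sigma^2-c\,\sigma^3+\tfrac{a^4}3\sigma^4 .
\]
\end{lemma}

\begin{proof}
Since $2\sum_{i<j}\xi_i\xi_j=(\sum_i\xi_i)^2-k\ge-k$, we have $u\ge-\sigma k/2>-1$, so $f_\sigma>0$. View a pair $i<j$ as an edge of $K_k$. A product of terms $\xi_i\xi_j$ over a list of edges has $P$-mean $1$ if every vertex is covered an even number of times, and mean $0$ otherwise. No single edge has this parity property, so $\mathbb E_Pu=0$ and $\mu_\sigma$ is a probability measure. A list of two edges has it exactly when the edges coincide; this gives $\mathbb E_P[f_\sigma\,\xi_i\xi_j]=\sigma$ and $\mathbb E_Pu^2=a\sigma^2$. In a list of three edges, two equal edges cancel and leave a single edge, so the three edges must be distinct; three distinct edges with all degrees even have all nonzero degrees equal to $2$, hence cover three vertices and form a triangle. Each of the $c$ triangles can be listed in $6$ orders, so $\mathbb E_Pu^3=6c\sigma^3$. Finally $|u|\le a\sigma$ gives $\mathbb E_Pu^4\le a^4\sigma^4$. The bound follows from \eqref{eq:KL}. The function $I_k$ is a finite sum of continuous functions of $\sigma$, and it is a relative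 entropy, hence nonnegative.
\end{proof}

\begin{lemma}\label{lem:clique}
Let $0<\tau<2/k$ and $\gamma>I_k(\tau)$. For all large $D$, independent uniform vectors $X_1,\dots,X_k\in\{\pm1\}^D$ satisfy $\langle X_i,X_j\rangle\ge\tau D$ for all $i<j$ with probability at least $\frac12e^{-\gamma D}$.
\end{lemma}

\begin{proof}
Under $\mu_\tau$ the inner products would fluctuate around the threshold $\tau D$, so we tilt slightly further: by continuity there is $\tau'\in(\tau,2/k)$ with $I_k(\tau')<\gamma$. Read the vectors coordinate by coordinate: the $\ell$-th coordinates of $X_1,\dots,X_k$ form a point $\xi^{(\ell)}\in\{\pm1\}^k$, and the law of $\omega=(\xi^{(1)},\dots,\xi^{(D)})$ is $P^{\otimes D}$. Let $Q=\mu_{\tau'}^{\otimes D}$ and $L(\omega)=\sum_{\ell=1}^D\ln f_{\tau'}(\xi^{(\ell)})$, so that $Q(\omega)=e^{L(\omega)}P^{\otimes D}(\omega)$ for every $\omega$.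

Under $Q$, each $\langle X_i,X_j\rangle=\sum_\ell\xi^{(\ell)}_i\xi^{(\ell)}_j$ is a sum of $D$ independent, identically distributed bounded terms of mean $\tau'>\tau$, and $L$ is such a sum with terms of mean $I_k(\tau')<\gamma$. By the weak law of large numbers, applied to these $a+1$ sums, the event
\[
E=\{\langle X_i,X_j\rangle\ge\tau D\text{ for all }i<j\}\cap\{L\le\gamma D\}
\]
has $Q(E)\to1$ as $D\to\infty$. Once $Q(E)\ge\frac12$,
\[
P^{\otimes D}(E)=\sum_{\omega\in E}e^{-L(\omega)}Q(\omega)\ge e^{-\gamma D}Q(E)\ge\tfrac12e^{-\gamma D}.\qedhere
\]
\end{proof}

\section{No copy of the incidence graph}\label{sec:free}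

Throughout this section $\tau\in(0,1)$, $\lambda>0$ and $D\ge1$ are arbitrary, $n=n_D$, and
\[
\rho=4\lambda .
\]
A set of indices in $[n]$ is \emph{high} if the pairwise inner products of its vectors are all greater than $\rho D$, and \emph{low} if they are all at most $\rho D$. We bound each failure probability by $n^{-k}$, so that failures cost only a bounded number of copies of $K_k$ in expectation.

\subsection{High sets are small}

The inner products within a set are dependent, so their tail probabilities cannot simply be multiplied. Their sum, however, is determined by the squared length of the sum of the vectors, and this is a sum of independent terms, one for each coordinate.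

\begin{lemma}\label{lem:correlated}
Let $t\ge2k+3+\frac{2\ln2}\lambda$ be an integer. The probability that $[n]$ contains a high $t$-set is at most $n^{-k}$.
\end{lemma}

\begin{proof}
Fix a $t$-set $W\subset[n]$ and let $S_\ell$ be the sum of the $\ell$-th coordinates of the vectors $x_i$, $i\in W$. The variables $S_1,\dots,S_D$ are independent, and each is a sum of $t$ independent uniform signs. If $W$ is high, then
\[
\sum_{\ell=1}^DS_\ell^2=\Bigl\|\sum_{i\in W}x_i\Bigr\|^2=tD+\sum_{i\ne j}\langle x_i,x_j\rangle\ge tD\bigl(1+(t-1)\rho\bigr).
\]
We need an exponential moment of $S_\ell^2$, and we linearize the square with a standard Gaussian variable $g$ independent of the signs. Recall that $\mathbb E\,e^{yg}=e^{y^2/2}$ for real $y$ and $\mathbb E\,e^{\theta g^2/2}=(1-\theta)^{-1/2}$ for $0<\theta<1$. With $\beta=\sqrt{\theta/t}$, exchanging the two expectations of a nonnegative function and using $\cosh z\le e^{z^2/2}$, we get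
\[
\mathbb E\,e^{\theta S_\ell^2/(2t)}=\mathbb E\,e^{\beta gS_\ell}=\mathbb E\bigl[\cosh(\beta g)^t\bigr]\le\mathbb E\,e^{\theta g^2/2}=(1-\theta)^{-1/2}.
\]
Take $\theta=\frac34$, so that the bound is $2$. Markov's inequality for $\exp\bigl(\frac3{8t}\sum_\ell S_\ell^2\bigr)$ gives
\[
\Pr(W\text{ is high})\le2^De^{-\frac38D(1+(t-1)\rho)}\le e^{D(\ln2-\frac32\lambda(t-1))},
\]
because $\frac38\rho=\frac32\lambda$. There are at most $n^t\le e^{\lambda tD}$ sets $W$, so the probability in question is at most $\exp\bigl(D(\ln2+\frac32\lambda-\frac12\lambda t)\bigr)$. The assumption on $t$ says that $\ln2+\frac32\lambda-\frac12\lambda t\le-k\lambda$, and $e^{-k\lambda D}\le n^{-k}$ by \eqref{eq:n}.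
\end{proof}

The proof shows the role of $\rho=4\lambda$: each further vector costs the rate $\frac38\rho=\frac32\lambda$ and can be chosen in $e^{\lambda D}$ ways, so it contributes a net rate $\frac12\lambda$, while the factor $2^D$ is paid only once.

\subsection{Low sets are plentiful}

The Ramsey number $R(t,s)$ is the least $R$ such that every red--blue coloring of the edges of $K_R$ contains a red $K_t$ or a blue $K_s$; it is finite by Ramsey's theorem.

\begin{lemma}\label{lem:ramsey}
Let $R=R(t,s)$ and $m\ge R$. If $[n]$ contains no high $t$-set, then every $m$-subset of $[n]$ contains at least $M=\bigl\lceil\binom ms/\binom Rs\bigr\rceil$ low $s$-sets.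
\end{lemma}

\begin{proof}
Color a pair red if the inner product of its vectors exceeds $\rho D$, and blue otherwise. There is no red $K_t$, so every $R$-set contains a blue $K_s$, which is a low $s$-set. An $m$-set has $\binom mR$ subsets of size $R$, and each $s$-subset lies in $\binom{m-s}{R-s}$ of them. So it contains at least $\binom mR/\binom{m-s}{R-s}$ low $s$-sets, and this ratio equals $\binom ms/\binom Rs$, because $\binom mR\binom Rs=\binom ms\binom{m-s}{R-s}$ counts an $s$-set inside an $R$-set in two ways.
\end{proof}

\subsection{Low sets rarely have a common neighbor}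

\begin{lemma}\label{lem:common}
Let $y_1,\dots,y_s\in\{\pm1\}^D$ have pairwise inner products at most $\rho D$, and let $x$ be uniform in $\{\pm1\}^D$. Then
\[
\Pr\bigl(\langle x,y_i\rangle\ge\tau D\text{ for all }i\bigr)\le\exp\Bigl(-\frac{s\tau^2/2}{1+(s-1)\rho}\,D\Bigr).
\]
\end{lemma}

\begin{proof}
Let $v=y_1+\dots+y_s$. The event implies $\langle x,v\rangle\ge s\tau D$, which is impossible if $v=0$. Otherwise $\|v\|^2=sD+\sum_{i\ne j}\langle y_i,y_j\rangle\le sD(1+(s-1)\rho)$, and \eqref{eq:hoeffding} bounds the probability by $\exp\bigl(-s^2\tau^2D^2/(2\|v\|^2)\bigr)$, which is at most the stated bound.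
\end{proof}

\begin{proposition}\label{prop:free}
Suppose that
\begin{equation}\label{eq:B}
\frac{s\tau^2/2}{1+4(s-1)\lambda}>\lambda .
\end{equation}
Then there is $m_1=m_1(k,s,\tau,\lambda)$ such that, for all $m\ge m_1$ and $D\ge1$, the graph $G_D$ contains $F_{m,s}$ with probability at most $2n^{-k}$.
\end{proposition}

\begin{proof}
Let $\eta>0$ be the left side of \eqref{eq:B} minus the right side, so that the bound in Lemma~\ref{lem:common} is $e^{-(\lambda+\eta)D}$. Fix $t$ as in Lemma~\ref{lem:correlated}, and let $R$ and $M=M(m)$ be as in Lemma~\ref{lem:ramsey}. Since $s\ge2$, the quantity $\binom ms$ grows at least quadratically in $m$, so $M/m\to\infty$. Choose $m_1\ge R$ such that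
\[
M\eta\ge(m+k)\lambda\qquad\text{for all }m\ge m_1 .
\]
Fix such an $m$ and a linear order on the $s$-subsets of $[n]$. For an $m$-set $A'\subset[n]$ and distinct $b_1,\dots,b_M\in[n]\setminus A'$, let $\mathcal E(A';b_1,\dots,b_M)$ be the event that $A'$ contains at least $M$ low $s$-sets and that, for the first $M$ of them, $T_1,\dots,T_M$, the vertex $b_j$ is adjacent to all elements of $T_j$ for each $j$.

Condition on the vectors $(x_i)_{i\in A'}$. This determines whether there are $M$ low $s$-sets and what $T_1,\dots,T_M$ are. The vectors $x_{b_1},\dots,x_{b_M}$ remain independent and uniform, and the requirement on $b_j$ involves only $x_{b_j}$; here we use that the only edges tested go between $A'$ and the $b_j$. By Lemma~\ref{lem:common} the conditional probability of the event, and hence its probability, is at most $e^{-M(\lambda+\eta)D}$. There are at most $n^{m+M}\le e^{(m+M)\lambda D}$ choices of $A',b_1,\dots,b_M$. So the probability that one of these events occurs is at most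
\[
e^{(m+M)\lambda D-M(\lambda+\eta)D}=e^{(m\lambda-M\eta)D}\le e^{-k\lambda D}\le n^{-k}.
\]

Suppose now that $G_D$ contains $F_{m,s}$, with $A$ embedded as $A'$, and that $[n]$ contains no high $t$-set. By Lemma~\ref{lem:ramsey} the set $A'$ contains at least $M$ low $s$-sets. For the first $M$ of them let $b_j$ be the image of the vertex of $B$ that corresponds to $T_j$. These images are distinct, lie outside $A'$, and $b_j$ is adjacent to all of $T_j$, so $\mathcal E(A';b_1,\dots,b_M)$ occurs. Together with Lemma~\ref{lem:correlated} this bounds the probability of $F_{m,s}\subset G_D$ by $n^{-k}+n^{-k}$.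
\end{proof}

\section{Choice of the parameters}\label{sec:param}

We first combine the estimates and pass from the values $n_D$ to all $n$.

\begin{proposition}\label{prop:combine}
Let $0<\tau<2/k$ and $\lambda>0$ satisfy \eqref{eq:B}, and let $I_k(\tau)<\gamma<k\lambda$. There are $m_1$ and $\kappa>0$ such that, for every $m\ge m_1$ and all large $n$,
\[
\mathrm{ex}(n,K_k,F_{m,s})\ge\kappa\,n^{k-\gamma/\lambda}.
\]
\end{proposition}

\begin{proof}
Take $m_1$ from Proposition~\ref{prop:free} and fix $m\ge m_1$. Let first $n=n_D$ with $D$ large, and let $Z$ be the number of copies of $K_k$ in $G_D$. Since $\gamma>I_k(\tau)\ge0$, \eqref{eq:n} gives $e^{-\gamma D}\ge(n+1)^{-\gamma/\lambda}\ge(2n)^{-\gamma/\lambda}\ge2^{-k}n^{-\gamma/\lambda}$. By Lemma~\ref{lem:clique} and $\binom nk\ge n^k/(2\,k!)$ for large $n$,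
\[
\mathbb EZ\ge\tfrac12\tbinom nk e^{-\gamma D}\ge2\kappa_0\,n^{k-\gamma/\lambda},\qquad\kappa_0=\frac1{2^{k+3}k!}.
\]
A large expectation could come from outcomes that contain $F_{m,s}$, but these are too rare. Let $\mathcal G$ be the event that $G_D$ is $F_{m,s}$-free. As $Z\le n^k$ always, Proposition~\ref{prop:free} gives
\[
\mathbb E[Z\,1_{\mathcal G}]\ge\mathbb EZ-n^k\cdot2n^{-k}=\mathbb EZ-2\ge\kappa_0\,n^{k-\gamma/\lambda}
\]
for large $D$, because $\gamma<k\lambda$ makes the main term tend to infinity. So some outcome is $F_{m,s}$-free and has at least $\kappa_0n^{k-\gamma/\lambda}$ copies of $K_k$.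

For an arbitrary large $n$ let $D$ be largest with $n_D\le n$. Then $e^{\lambda(D+1)}\ge n_{D+1}>n$, so $n_D>e^{-\lambda}n-1\ge\frac12e^{-\lambda}n$. Add $n-n_D$ isolated vertices to the graph found for $n_D$. It stays $F_{m,s}$-free, since $F_{m,s}$ has no isolated vertex. The claim follows with $\kappa=\kappa_0(\frac12e^{-\lambda})^{k}$.
\end{proof}

For general $k$ and $s$ the window of Section~\ref{sub:window} is the following. To beat the exponent $k-a/s$ we need $\gamma<\frac as\lambda$, which by Lemma~\ref{lem:entropy} asks, up to terms of order $\tau^4$, for $\frac as\lambda>\frac a2\tau^2-c\tau^3$; and \eqref{eq:B} asks, up to such terms, for $\frac as\lambda<\frac a2\tau^2$. We take the midpoint. Since $c/a=(k-2)/3$, this is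
\begin{equation}\label{eq:lambda}
\lambda=\frac s2\tau^2\Bigl(1-\frac{k-2}3\tau\Bigr),\qquad\text{that is,}\qquad\frac as\lambda=\frac a2\tau^2-\frac c2\tau^3 .
\end{equation}
The window is nonempty because $c>0$; this is where $k\ge3$ is used, and for $k=2$ there is no cubic term to gain.

\begin{lemma}\label{lem:B}
If $0<\tau<2/k$ and $\tau\le\frac{k-2}{6s^2}$, then $\lambda$ defined by \eqref{eq:lambda} is positive and satisfies \eqref{eq:B}.
\end{lemma}

\begin{proof}
From $\tau<2/k$ we get $\frac{k-2}3\tau<\frac23$, so $0<\lambda<\frac s2\tau^2$. Hence $4(s-1)\lambda<2s^2\tau^2\le\frac{k-2}3\tau$, and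
\[
\frac1{1+4(s-1)\lambda}\ge1-4(s-1)\lambda>1-\frac{k-2}3\tau .
\]
Multiplying by $\frac s2\tau^2$ gives \eqref{eq:B}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
The bound on $\mathrm{ex}(n,F)$ is Proposition~\ref{prop:drc}, and the first inequality is Lemma~\ref{lem:lower}. Choose $\tau>0$ that satisfies the hypotheses of Lemma~\ref{lem:B} and $\tau<\frac{3c}{2a^4}$, and define $\lambda$ by \eqref{eq:lambda}. Then $\delta:=\frac12\bigl(\frac c2\tau^3-\frac{a^4}3\tau^4\bigr)$ is positive, and Lemma~\ref{lem:entropy} and \eqref{eq:lambda} give
\[
I_k(\tau)\le\frac a2\tau^2-c\tau^3+\frac{a^4}3\tau^4=\frac as\lambda-2\delta .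
\]
Put $\gamma=\frac as\lambda-\delta$. Then $\gamma>I_k(\tau)$, and $\gamma<\frac as\lambda\le k\lambda$ by the hypothesis $k-a/s\ge0$, which is used only here. Proposition~\ref{prop:combine} gives $m$ and $\kappa>0$ with $\mathrm{ex}(n,K_k,F_{m,s})\ge\kappa\,n^{k-a/s+\delta/\lambda}$ for all large $n$. Any $\varepsilon\in(0,\delta/\lambda)$ absorbs the constant $\kappa$. For $s=a$ we have $s\ge3$ and $k-a/s=k-1\ge0$, which gives the last statement.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Part (a) was proved in Section~\ref{sec:drc}, and the first inequality of (b) is Lemma~\ref{lem:lower}. Let $k=s=3$ and $\tau=\frac1{100}$. Then $\tau<\frac23$ and $\tau\le\frac1{54}=\frac{k-2}{6s^2}$, so by Lemma~\ref{lem:B} the value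
\[
\lambda=\tfrac32\tau^2-\tfrac12\tau^3=1.495\cdot10^{-4}
\]
given by \eqref{eq:lambda} satisfies \eqref{eq:B}. For the entropy we use \eqref{eq:I3}, whose quartic term $7\tau^4$ is smaller than the term $27\tau^4$ of Lemma~\ref{lem:entropy}:
\[
I_3(\tau)\le1.5\cdot10^{-4}-10^{-6}+7\cdot10^{-8}=1.4907\cdot10^{-4}.
\]
So $\gamma=1.491\cdot10^{-4}$ satisfies $I_3(\tau)<\gamma<3\lambda$, and
\[
3-\frac\gamma\lambda=2+\frac{\lambda-\gamma}\lambda=2+\frac4{1495}>2.0026 .
\]
By Proposition~\ref{prop:combine}, for every $m\ge m_1$ and all large $n$ we have $\mathrm{ex}(n,K_3,F_m)\ge\kappa\,n^{2.0026}\ge n^{2.002}$.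
\end{proof}

\begin{remark}
The graph $F_m$ in Theorem~\ref{thm:main}(b) has bounded but very large size. For the parameters above, Lemma~\ref{lem:correlated} requires $t\ge9+2\ln2/\lambda$, a number below $9300$, so $t=10^4$ is admissible, and the proof then takes $m$ at least as large as the Ramsey number $R(t,3)$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{PCMI}
\emph{PCMI Open Problems II}, \texttt{https://github.com/zorkkoi/website}.

\bibitem{ST}
Sudakov and Tomon, \emph{Tur\'an number of bipartite graphs with no $K_{t,t}$}, Proc. Amer. Math. Soc. 148 (2020).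

\end{thebibliography}
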